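# Where is $\sum_{n}\sigma_{k-1}(n)\,n^{-k-1}\sin(2\pi nx)$ differentiable?

## Infinite slope at rationals, finite slope at irrationals: a first guess

Fix a real number $k>1$ (the case to keep in mind is $k$ even, $k\ge 2$), let $\sigma_{k-1}(n)=\sum_{d\mid n}d^{k-1}$, and put
$$F_k(x)=\sum_{n=1}^{\infty}\frac{\sigma_{k-1}(n)}{n^{k+1}}\sin(2\pi nx),\qquad x\in\mathbb R. \tag{1}$$
Writing $n=dm$ with $d$ the divisor that appears in $\sigma_{k-1}$, we have
$$\frac{\sigma_{k-1}(n)}{n^{k+1}}=\sum_{dm=n}\frac{d^{k-1}}{(dm)^{k+1}}=\sum_{dm=n}\frac1{d^2m^{k+1}}, \tag{2}$$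
so the coefficients sum to $\zeta(2)\zeta(k+1)<\infty$. The series (1) converges absolutely and uniformly, and $F_k$ is continuous and $1$-periodic. At which points $x$ is it differentiable? Throughout, "differentiable" means that a finite derivative exists.

Differentiate term by term without worrying. By (2) the result is
$$2\pi\sum_n\frac{\sigma_{k-1}(n)}{n^k}\cos(2\pi nx)\;\text{``}=\text{''}\;2\pi\sum_{m\ge1}\frac1{m^k}\sum_{d\ge1}\frac{\cos(2\pi dmx)}{d}\;\text{``}=\text{''}\;-2\pi\sum_{m\ge1}\frac{\log|2\sin\pi mx|}{m^k}, \tag{3}$$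
because $\sum_d\cos(2\pi dy)/d=-\log|2\sin \pi y|$ for $y\notin\mathbb Z$. The $m$-th term on the right is $+\infty$ when $mx$ is an integer and finite otherwise, and the weights $m^{-k}$ are summable. So a first guess is:

*$F_k$ is differentiable at every irrational number and at no rational number.*

None of this is a proof. Termwise differentiation would be legitimate if the differentiated series converged uniformly, and absolute summability of its coefficients would suffice for that; but $\sigma_{k-1}(n)\ge n^{k-1}$, so $\sum_n\sigma_{k-1}(n)n^{-k}\ge\sum_n \frac1n=\infty$. To test the guess honestly we need exact formulas for difference quotients, and these come first. They show that the guess is right at the rationals and wrong at some irrationals.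

## $F_k$ as a sum of averaged logarithms

Let $\|y\|$ be the distance from $y$ to the nearest integer, and put
$$L(y)=\log\frac1{\|y\|}\in[\log2,+\infty],\qquad \ell(y)=-\log|2\sin\pi y|\in[-\log2,+\infty],\qquad g=2\pi\ell .$$
For example, $\|2.7\|=0.3$; $L(\tfrac12)=\log2$ and $\ell(\tfrac12)=-\log2$; $L(\tfrac16)=\log6$ and $\ell(\tfrac16)=-\log1=0$. Both functions are even, $1$-periodic, equal to $+\infty$ exactly on $\mathbb Z$, and continuous as maps into $(-\infty,+\infty]$. The function $\ell$ occurs in the formal derivative (3); $L$ is the one that is easy to estimate. The next lemma says that they are interchangeable up to a constant.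

**Lemma 1.** For $y\notin\mathbb Z$: $\;0\le L(y)-\ell(y)\le\log2\pi$ and $|\ell(y)|\le L(y)$.

**Proof.** For $0<s\le\frac12$ we have $2s\le\sin\pi s\le\pi s$. Apply this with $s=\|y\|$, noting $|\sin\pi y|=\sin\pi\|y\|$: then $4\|y\|\le|2\sin\pi y|\le2\pi\|y\|$, that is, $L-\log2\pi\le\ell\le L-\log4\le L$. Finally $\ell\ge-\log2\ge-L$ because $L\ge\log2$. $\square$

In particular $\ell$ and $g$ are locally integrable (even locally square integrable), since $\log(1/|t|)$ is.

**Lemma 2.** Let $f(y)=\sum_{d\ge1}\sin(2\pi dy)/d^2$. Then for all real $y$ and $x$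
$$f(y)=\int_0^y g(t)\,dt, \tag{4}$$
$$F_k(x)=\sum_{m\ge1}m^{-k-1}f(mx). \tag{5}$$

**Proof.** *The Fourier series of $\ell$.* We first check that $\sum_d\cos(2\pi dt)/d$ converges to $\ell$ in $L^2(\mathbb R/\mathbb Z)$. The series converges in $L^2$ to some $S$, since $\sum d^{-2}<\infty$. For $0<r<1$ put
$$S_r(t)=\sum_{d\ge1}\frac{r^d}{d}\cos(2\pi dt)=\operatorname{Re}\sum_{d\ge1}\frac{(re^{2\pi it})^d}{d}=-\log|1-re^{2\pi it}|.$$
As $r\to1$, $\|S-S_r\|_2^2=\frac12\sum_d(1-r^d)^2d^{-2}\to0$. On the other hand, for $t\notin\mathbb Z$, $S_r(t)\to-\log|1-e^{2\pi it}|=-\log|2\sin\pi t|=\ell(t)$. Along a suitable sequence $r\to1$ the $L^2$ convergence is also convergence almost everywhere, so $S=\ell$ almost everywhere.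

*Formula (4).* Convergence in $L^2$ on one period gives convergence in $L^2$, hence in $L^1$, on every bounded interval. So we may integrate the series termwise from $0$ to $y$:
$$\int_0^yg(t)\,dt=2\pi\sum_{d\ge1}\frac1d\int_0^y\cos(2\pi dt)\,dt=2\pi\sum_{d\ge1}\frac1d\cdot\frac{\sin(2\pi dy)}{2\pi d}=f(y).$$

*Formula (5).* Insert (2) into (1). The double series over $(d,m)$ converges absolutely, since $\sum_{d,m}d^{-2}m^{-k-1}<\infty$, so it may be summed over $d$ first, for each fixed $m$. $\square$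

What follows uses only that the weights $m^{-k}$ are nonnegative and summable, so let $c_m\ge0$ be any weights with $\sum_mc_m<\infty$, and put
$$\Phi(x)=\sum_{m\ge1}\frac{c_m}{m}f(mx)=\sum_{m\ge1}\frac{c_m}m\sum_{d\ge1}\frac{\sin(2\pi dmx)}{d^2},\qquad T(x)=\sum_{m\ge1}c_mL(mx)\in[0,+\infty],$$
with the convention $0\cdot\infty=0$. For $c_m=m^{-k}$ we have $\Phi=F_k$, and we write $T_k(x)=\sum_mm^{-k}L(mx)$. By (4), for $h\ne0$,
$$\frac{\Phi(x+h)-\Phi(x)}h=\sum_{m\ge1}c_mA_{m,h},\qquad A_{m,h}=\frac1{mh}\int_{mx}^{mx+mh}g(t)\,dt. \tag{6}$$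
So $A_{m,h}$ is the average of $g$ over an interval of length $m|h|$ with one endpoint at $mx$. Two facts are immediate. Since $g\ge-2\pi\log2$,
$$A_{m,h}\ge-2\pi\log2\qquad\text{for all }m\ge1,\ h\ne0. \tag{7}$$
And since $g$ is continuous into $(-\infty,+\infty]$, for each fixed $m$
$$A_{m,h}\longrightarrow g(mx)\in(-\infty,+\infty]\qquad(h\to0). \tag{8}$$
Because $c_mg(mx)\ge-2\pi c_m\log2$, the sum $\sum_mc_mg(mx)$ always has a meaning in $(-\infty,+\infty]$. It is the rigorous version of (3), and the whole problem is to interchange $\lim_{h\to0}$ with $\sum_m$ in (6).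

## The guess at $0$, at $\frac12$, at the golden mean, and at a Liouville number

The lower bound (7) already settles one half of the interchange.

**Proposition 1.** If $T(x)=\infty$, then $\sum_mc_mg(mx)=+\infty$ and $\frac{\Phi(x+h)-\Phi(x)}h\to+\infty$ as $h\to0$.

**Proof.** We discard the indices with $c_m=0$. Lemma 1 gives $g(mx)\ge2\pi(L(mx)-\log2\pi)$, where both sides are $+\infty$ if $mx\in\mathbb Z$. Since $\sum c_m<\infty$ and $T(x)=\infty$, summing yields $\sum c_mg(mx)=+\infty$. Now fix $N$. By (6) and (7),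
$$\frac{\Phi(x+h)-\Phi(x)}h\ge\sum_{m\le N}c_mA_{m,h}-2\pi\log2\sum_{m>N}c_m .$$
Let $h\to0$ and use (8) in the finite sum:
$$\liminf_{h\to0}\frac{\Phi(x+h)-\Phi(x)}h\ge\sum_{m\le N}c_mg(mx)-2\pi\log2\sum_{m>N}c_m .$$
The right side tends to $+\infty$ as $N\to\infty$. (This is Fatou's lemma for the functions $c_m(A_{m,h}+2\pi\log 2)\ge0$, written out by hand.) $\square$

Now the tests.

*At $x=0$.* Every $L(m\cdot0)$ is infinite, so $T_k(0)=\infty$ and $F_k(h)/h\to+\infty$. The guess is right.

*At $x=\frac12$.* For odd $m$ we have $\|m/2\|=\frac12$, so $\ell(m/2)=-\log2$, and these terms pull the slope down. But for even $m$ the value is $+\infty$, and Proposition 1 says that the infinite terms win. In the same way, at $x=p/q$ the term $m=q$ has $L(mx)=\infty$. So the slope of $F_k$ is $+\infty$ at every rational, as guessed.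

*At $\theta=\frac{\sqrt5-1}2$.* Put $\theta'=\frac{-\sqrt5-1}2$, so that $\theta,\theta'$ are the roots of $t^2+t-1$. For integers $m\ge1$ and $p$,
$$(m\theta-p)(m\theta'-p)=-m^2+mp+p^2$$
is an integer, and it is nonzero since $\theta,\theta'$ are irrational. If $p$ is the integer nearest to $m\theta$, then $|m\theta'-p|\le m|\theta'-\theta|+\frac12=m\sqrt5+\frac12\le3m$, and therefore $\|m\theta\|\ge\frac1{3m}$. So $T_k(\theta)\le\sum_mm^{-k}\log(3m)<\infty$. The formal derivative converges absolutely at $\theta$, and there is no obstruction to differentiability. (That $F_k$ really is differentiable at $\theta$ is not proved yet.)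

*At a number extremely close to rationals.* Let $K\ge k$ be an integer, $Q_1=2$, $Q_{i+1}=2^{Q_i^K}$, and $x=\sum_{i\ge1}1/Q_i$. The $Q_i$ are increasing powers of $2$, so $Q_i\mid Q_{i+1}$ and $Q_{i+1}\ge2Q_i$, and
$$0<\sum_{i>n}\frac1{Q_i}\le\frac2{Q_{n+1}} .$$
The number $x$ is irrational: if $x=p/q$, then $qQ_n\sum_{i>n}1/Q_i$ would be an integer for every $n$, while it lies in $(0,\,2qQ_n/Q_{n+1}]$ and $Q_n/Q_{n+1}\to0$. Moreover $Q_nx\equiv Q_n\sum_{i>n}1/Q_i \pmod 1$, so $\|Q_nx\|\le2Q_n/Q_{n+1}$ and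
$$Q_n^{-k}L(Q_nx)\ge Q_n^{-k}\bigl(Q_n^{K}\log2-\log(2Q_n)\bigr)\ge\log2-Q_n^{-k}\log(2Q_n)\longrightarrow\log 2 .$$
Infinitely many terms of $T_k(x)$ exceed $\frac12\log2$, so $T_k(x)=\infty$, and by Proposition 1 the slope of $F_k$ at this irrational $x$ is $+\infty$.

So the first guess is false. The tests suggest the right replacement: $F_k$ should be differentiable at $x$ exactly when $T_k(x)<\infty$. Two tasks remain, namely to prove differentiability when $T_k(x)<\infty$, and to express $T_k(x)<\infty$ through the continued fraction of $x$.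

## The $k$-Brjuno function and the theorems

Let $x$ be irrational. Its continued fraction comes from the Gauss map $A(x)=\{1/x\}$: put $x_0=x-[x]$, $a_0=[x]$, and $x_{n+1}=A(x_n)$, $a_{n+1}=[1/x_n]\ge1$, so $x=[a_0;a_1,a_2,\dots]$. The convergents $p_n/q_n=[a_0;a_1,\dots,a_n]$ satisfy, with $p_{-1}=1,\ q_{-1}=0,\ p_0=a_0,\ q_0=1$, the textbook relations
$$p_{n+1}=a_{n+1}p_n+p_{n-1},\quad q_{n+1}=a_{n+1}q_n+q_{n-1},\quad p_{n-1}q_n-p_nq_{n-1}=(-1)^n,\quad x=\frac{p_n+p_{n-1}x_n}{q_n+q_{n-1}x_n}\qquad(n\ge0). \tag{9}$$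
Put $\beta_{-1}=1$ and $\beta_n=\prod_{i=0}^nx_i=(-1)^n(q_nx-p_n)$ for $n\ge0$.

**Definition.** The $k$-Brjuno function is $B_k(x)=\sum_{n\ge0}\beta_{n-1}^k\log x_n^{-1}\in(0,+\infty]$.

All terms are positive, and $B_k(x)$ is finite if and only if $\sum_n q_n^{-k}\log q_{n+1}$ converges (this will come out of our estimates again).

**Example 1.** For $\theta=\frac{\sqrt5-1}2$ we have $1/\theta=1+\theta$, so $a_0=0$, all other $a_n=1$, and $x_n=\theta$ for all $n$. The $q_n$ are $1,1,2,3,5,\dots$, $\beta_{n-1}=\theta^n$, and $B_k(\theta)=\frac{\log(1/\theta)}{1-\theta^k}$. For $k=2$, since $1-\theta^2=\theta$, this is $\theta^{-1}\log(1/\theta)\approx0.78$.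

**Example 2.** For $x=[0;N,1,1,1,\dots]$ we have $x_0=\frac1{N+\theta}$ and $x_n=\theta$ for $n\ge1$. Here $\beta_{n-1}=x_0\theta^{n-1}$ for $n\ge1$, so $B_k(x)=\log(N+\theta)+x_0^k\frac{\log(1/\theta)}{1-\theta^k}$. This is finite for each $N$ and unbounded as $N\to\infty$.

The document "Complexified continued fractions and complex Brjuno and Wilton functions" (https://www.irif.fr/~numeration/uploads/Main/marmi_20231031.pdf) is the source of the following conjecture: *for every even integer $k\ge2$ and every irrational $x$, $F_k$ is differentiable at $x$ if and only if $B_k(x)<+\infty$.* For $k=2$ there is a result of Petrykiewicz: for irrational $x$, if $B_2(x)<+\infty$ and $\lim_{n}\frac{\log q_{n+4}}{q_n^2}=0$, then $F_2$ is differentiable at $x$, whereas if $B_2(x)=+\infty$, then $F_2$ is not differentiable at $x$. The conjecture is true, and the side condition on $q_{n+4}$ is unnecessary. Evenness of $k$ is not needed. Below, $O_k(1)$ denotes a quantity bounded by a constant depending only on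 $k$, and similarly $O_{k,q}(1)$.

**Theorem 1.** Let $k>1$ be real (in particular, any even $k\ge2$), and let $x\in\mathbb R\setminus\mathbb Q$. Then $F_k$ is differentiable at $x$ if and only if $B_k(x)<+\infty$.

**Theorem 2.** Let $k>1$ be real.

1. For every $x\in\mathbb R$ the limit $\lim_{h\to0}\frac{F_k(x+h)-F_k(x)}h$ exists in $(-\infty,+\infty]$ and equals $-2\pi\sum_{m\ge1}m^{-k}\log|2\sin\pi mx|$. It is finite if and only if $x\notin\mathbb Q$ and $B_k(x)<+\infty$; at all other points it is $+\infty$.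
2. For irrational $x$ with $B_k(x)<\infty$: $F_k'(x)=2\pi\zeta(k)B_k(x)+O_k(1)$. The constant $2\pi\zeta(k)$ is optimal, since $B_k$ is unbounded on $\{B_k<\infty\}$.
3. At $x=p/q$ in lowest terms, $\frac{F_k(x+h)-F_k(x)}h=\frac{2\pi\zeta(k)}{q^k}\log\frac1{|h|}+O_{k,q}(1)$ as $h\to0$.
4. If $c_m\ge0$, $\sum c_m<\infty$, and $\Phi(x)=\sum_m\frac{c_m}m\sum_{d\ge1}\frac{\sin(2\pi dmx)}{d^2}$, then at every $x\in\mathbb R$ the extended derivative of $\Phi$ exists and equals $\sum_mc_mg(mx)\in(-\infty,+\infty]$. So $\Phi$ is differentiable at $x$ if and only if $\sum_mc_mL(mx)<\infty$ (with $0\cdot\infty=0$).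

## An infinite maximum and a harmless average

Suppose $T(x)<\infty$. To pass to the limit in (6) by dominated convergence we need numbers $D_m$ with $|A_{m,h}|\le D_m$ for all small $h\ne0$ and $\sum c_mD_m<\infty$.

The natural first move is to bound an average by a maximum: $|A_{m,h}|\le\sup|g|$ over the interval between $mx$ and $mx+mh$. This works while that interval stays away from $\mathbb Z$, that is, while $m|h|$ is smaller than $\|mx\|$. But fix any $h_0>0$ and take $m\ge1/h_0$. Since $\|mx\|\le\frac12<mh_0$, some $h$ with $0<|h|<h_0$ makes $mx+mh$ an integer. For that $h$ the supremum of $g$ is $+\infty$. So for every $h_0$, the only bound that this method gives uniformly in $0<|h|\le h_0$ is $D_m=+\infty$ for all but finitely many $m$.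

Now look at what the average actually does in that bad situation. Let $y$ have distance $\delta=\|y\|$ to an integer, and let the interval run from $y$ exactly to that integer. The average of $L$ there is
$$\frac1\delta\int_0^\delta\log\frac1t\,dt=\log\frac1\delta+1=L(y)+1 .$$
The maximum of $L$ is infinite, but its average exceeds the value at the endpoint by only $1$. The logarithm has such a mild singularity that an interval starting at $y$ cannot raise the average by more than a constant, whatever its length. This is the point that makes the proof work.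

**Lemma 3.** For $y\notin\mathbb Z$ and every real $\eta\ne0$,
$$\frac1\eta\int_y^{y+\eta}L(t)\,dt\le L(y)+3 .$$

**Proof.** The substitution $t\mapsto-t$ and the evenness of $L$ show that the left side is unchanged when $(y,\eta)$ is replaced by $(-y,-\eta)$. So assume $\eta>0$, and let $\delta=\|y\|\in(0,\frac12]$. We distinguish whether the interval is short, medium or long compared with $\delta$ and $1$.

*Short: $\eta\le\delta/2$.* The interval cannot come near an integer: $\|t\|\ge\delta-\eta\ge\delta/2$ on it, so $L(t)\le L(y)+\log2$ throughout.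

*Medium: $\delta/2<\eta\le1$.* The interval may contain an integer, but its length is at least comparable to $\delta$. Modulo $1$ it is, up to an endpoint, a subset of $(-\frac12,\frac12]$ of measure $\eta$. On $(-\frac12,\frac12]$ we have $L(t)=\log(1/|t|)$, which decreases in $|t|$, so among sets of measure $\eta$ the integral is largest for the centered interval:
$$\int_y^{y+\eta}L(t)\,dt\le\int_{-\eta/2}^{\eta/2}\log\frac1{|t|}\,dt=\eta\Bigl(1+\log\frac2\eta\Bigr).$$
Since $\frac2\eta<\frac4\delta$, the average is at most $1+\log\frac4\delta=L(y)+1+\log4\le L(y)+3$.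

*Long: $\eta>1$.* Cover the interval by $\lceil\eta\rceil\le2\eta$ intervals of length $1$. The integral of $L$ over each is $\int_{-1/2}^{1/2}\log\frac1{|t|}\,dt=1+\log2$. So the average is at most $2+2\log2\le L(y)+2+\log2\le L(y)+3$, where we used $L(y)\ge\log2$. $\square$

## $\Phi$ is differentiable at $x$ exactly when $\sum c_mL(mx)$ converges

**Proposition 2.** If $T(x)<\infty$, then $\Phi$ is differentiable at $x$ and $\Phi'(x)=\sum_mc_mg(mx)$, an absolutely convergent series.

**Proof.** Discard the indices with $c_m=0$. For the remaining $m$, $L(mx)<\infty$, so $mx\notin\mathbb Z$. By Lemma 1, $|g|\le2\pi L$ off $\mathbb Z$. So $|A_{m,h}|$ is at most $2\pi$ times the average of $L$ over the interval between $mx$ and $mx+mh$, and Lemma 3 with $y=mx$, $\eta=mh$ gives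
$$|A_{m,h}|\le2\pi\bigl(L(mx)+3\bigr)\qquad\text{for every }h\ne0. \tag{10}$$
The right side does not depend on $h$, and $\sum_mc_m\cdot2\pi(L(mx)+3)=2\pi T(x)+6\pi\sum c_m<\infty$. By (8) and dominated convergence, applied along any sequence $h\to0$, the difference quotient (6) tends to $\sum c_mg(mx)$. Absolute convergence follows from $|g(mx)|\le2\pi L(mx)$. $\square$

**Proof of Theorem 2(4).** If $T(x)<\infty$ use Proposition 2, and if $T(x)=\infty$ use Proposition 1. In both cases the extended derivative is $\sum c_mg(mx)$, and it is finite exactly when $T(x)<\infty$. $\square$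

With $c_m=m^{-k}$, formula (5) turns this into a statement about $F_k$ at every real $x$:
$$\lim_{h\to0}\frac{F_k(x+h)-F_k(x)}h=2\pi\sum_{m\ge1}m^{-k}\ell(mx),\quad\text{finite if and only if } T_k(x)=\sum_{m\ge1}m^{-k}L(mx)<\infty,\ \text{and}\ +\infty\text{ otherwise.} \tag{11}$$
The analysis is finished. What is left is to compare $T_k$ with $B_k$.

## Which $m$ carry the sum $T_k(x)$

Take $x=[0;N,1,1,\dots]$ from Example 2, with $N$ large. For $1\le m\le N/2$ we have $mx=mx_0<\frac12$, so $\|mx\|=mx_0$ and $L(mx)=\log\frac1{x_0}-\log m$. Together these $m$ contribute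
$$\sum_{m\le N/2}m^{-k}\Bigl(\log\frac1{x_0}-\log m\Bigr),$$
whose main term is $\zeta(k)\log\frac1{x_0}$. One might have expected that only the denominator $m=q_0=1$ matters, which would give $1\cdot\log\frac1{x_0}$. But the multiples of $q_0$ inherit the good approximation, and they produce the factor $\zeta(k)$. The same happens at every level $n$, with the multiples of $q_n$.

**Proposition 3.** For real $k>1$ and irrational $x$, $T_k(x)=\zeta(k)B_k(x)+O_k(1)$. In particular one side is infinite if and only if the other is.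

All series below have nonnegative terms, and "$=\cdots+O_k(1)$" between two of them means that both are infinite, or both are finite and differ by at most a constant depending only on $k$.

**Step 1: size of $\beta_n$ and growth of $q_n$.** The purpose is to express $\beta_n$ through $q_{n+1}$ and to see which error terms are summable. From (9),
$$q_nx-p_n=\frac{q_n(p_n+p_{n-1}x_n)-p_n(q_n+q_{n-1}x_n)}{q_n+q_{n-1}x_n}=\frac{(-1)^nx_n}{q_n+q_{n-1}x_n},\qquad\text{so}\qquad\beta_n=\frac{x_n}{q_n+q_{n-1}x_n}.$$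
Dividing by $x_n$, and using $0\le q_{n-1}\le q_n$ and $0<x_n<1$, we get
$$\beta_{n-1}=\frac1{q_n+q_{n-1}x_n},\qquad\frac1{2q_n}<\beta_{n-1}\le\frac1{q_n}\quad(n\ge0),\qquad\beta_{n-1}<\frac1{q_n}\quad(n\ge1). \tag{12}$$
Next, $q_{n+2}\ge q_{n+1}+q_n\ge2q_n$, so $q_n\ge2^{\lfloor n/2\rfloor}$. Since $t^{1-k}\log2t\le C_kt^{(1-k)/2}$ for $t\ge1$, it follows that
$$\sum_{n\ge0}q_n^{-k}=O_k(1),\qquad\sum_{n\ge0}q_n^{1-k}\log(2q_n)=O_k(1). \tag{13}$$

**Step 2: best approximation.** The purpose is a lower bound for $\|mx\|$ when $m$ is below the next denominator: *if $n\ge0$ and $1\le m<q_{n+1}$, then $\|mx\|\ge\beta_n$.* Let $p\in\mathbb Z$. The integer vectors $(q_n,p_n)$ and $(q_{n+1},p_{n+1})$ have determinant $\pm1$ by (9), so there are $u,v\in\mathbb Z$ with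
$$(m,p)=u(q_n,p_n)+v(q_{n+1},p_{n+1}).$$
Here $u\ne0$, since otherwise $m=vq_{n+1}$, which is impossible for $1\le m<q_{n+1}$. If $v=0$, then $|mx-p|=|u|\beta_n\ge\beta_n$. If $v\ne0$, then $u$ and $v$ have opposite signs, since otherwise $|m|=|u|q_n+|v|q_{n+1}>q_{n+1}$. Also $q_nx-p_n=(-1)^n\beta_n$ and $q_{n+1}x-p_{n+1}=(-1)^{n+1}\beta_{n+1}$ have opposite signs. So the two terms on the right of
$$mx-p=u(q_nx-p_n)+v(q_{n+1}x-p_{n+1})$$
have the same sign, and $|mx-p|\ge|u|\beta_n\ge\beta_n$.

**Step 3: replacing $\beta_{n-1}^k$ by $q_n^{-k}$.** The purpose is to show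
$$B_k(x)=\sum_{n\ge0}q_n^{-k}\log\frac1{x_n}+O_k(1). \tag{14}$$
Put $u=q_{n-1}x_n/q_n\in[0,x_n]$. By (12), $\beta_{n-1}^k=q_n^{-k}(1+u)^{-k}$, and $1-(1+u)^{-k}\le ku$ by the mean value theorem. So
$$0\le q_n^{-k}-\beta_{n-1}^k\le k\,x_n\,q_n^{-k}.$$
Multiply by $\log\frac1{x_n}$ and use $t\log\frac1t\le\frac1e$ on $(0,1)$. The $n$-th terms of the two series differ by at most $\frac ke\,q_n^{-k}$, which is summable with sum $O_k(1)$ by (13).

**Step 4: replacing $x_n$ by $\beta_n$.** The purpose is to bring in $\beta_n$, the quantity that governs $\|mx\|$: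
$$\sum_{n\ge0}q_n^{-k}\log\frac1{x_n}=\sum_{n\ge0}q_n^{-k}\log\frac1{\beta_n}+O_k(1). \tag{15}$$
Since $x_n=\beta_n/\beta_{n-1}$, we have $\log\frac1{\beta_n}-\log\frac1{x_n}=\log\frac1{\beta_{n-1}}$, and by (12) this lies between $0$ and $\log2q_n$. Now $\sum q_n^{-k}\log2q_n\le\sum q_n^{1-k}\log 2q_n=O_k(1)$ by (13).

(By (12) with $n+1$ in place of $n$, $\log q_{n+1}<\log\frac1{\beta_n}<\log2q_{n+1}$. So (14) and (15) also give $B_k(x)=\sum_nq_n^{-k}\log q_{n+1}+O_k(1)$, which contains the convergence criterion quoted with the definition.)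

**Step 5: cutting $T_k$ into blocks.** The purpose is to show
$$T_k(x)=\zeta(k)\sum_{n\ge0}q_n^{-k}\log\frac1{\beta_n}+O_k(1). \tag{16}$$
The blocks $q_n\le m<q_{n+1}$, $n\ge0$, partition $\{m\ge1\}$; the block $n=0$ is empty if $q_1=1$. Let $S_n$ be the sum of $m^{-k}L(mx)$ over the $n$-th block. Put $c=\frac k{k-1}$. For integers $N\ge1$,
$$\sum_{j\ge N}j^{-k}\le N^{-k}+\int_N^\infty t^{-k}\,dt\le N^{1-k}\Bigl(1+\frac1{k-1}\Bigr)=cN^{1-k}. \tag{17}$$
We split the $n$-th block into three parts.

*(a) The upper half, $m>q_{n+1}/2$.* Here $m$ is so large that a crude bound is enough. By Step 2 and (12), $L(mx)\le\log\frac1{\beta_n}\le\log2q_{n+1}$. There are at most $q_{n+1}$ such $m$, each with $m^{-k}<(q_{n+1}/2)^{-k}$, so they contribute at most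
$$2^kq_{n+1}^{1-k}\log2q_{n+1}.$$

*(b) The nonmultiples, $m\le q_{n+1}/2$ and $q_n\nmid m$.* Here $mx$ stays away from $\mathbb Z$ because $mp_n/q_n$ does. We have
$$mx=m\frac{p_n}{q_n}\pm\frac{m\beta_n}{q_n},\qquad\Bigl\|m\frac{p_n}{q_n}\Bigr\|\ge\frac1{q_n},\qquad\frac{m\beta_n}{q_n}\le\frac{q_{n+1}\beta_n}{2q_n}<\frac1{2q_n},$$
where the second relation uses $\gcd(p_n,q_n)=1$ and the last one uses $\beta_n<1/q_{n+1}$ from (12). So $\|mx\|>\frac1{2q_n}$ and $L(mx)\le\log2q_n$. Since $m\ge q_n$, (17) shows that these $m$ contribute at most $c\,q_n^{1-k}\log2q_n$.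

*(c) The multiples, $m=jq_n\le q_{n+1}/2$.* These are the $j$ with $1\le j\le J:=\lfloor q_{n+1}/(2q_n)\rfloor$, and they give the main term. We have $jq_nx=jp_n\pm j\beta_n$ with $0<j\beta_n\le\frac{q_{n+1}\beta_n}{2q_n}<\frac1{2q_n}\le\frac12$. So $\|mx\|=j\beta_n$ exactly, $L(mx)=\log\frac1{\beta_n}-\log j$, and the contribution is
$$q_n^{-k}\sum_{j\le J}j^{-k}\Bigl(\log\frac1{\beta_n}-\log j\Bigr)=\zeta(k)q_n^{-k}\log\frac1{\beta_n}-R_n,$$
$$R_n=q_n^{-k}\Bigl[\sum_{j\le J}\frac{\log j}{j^k}+\log\frac1{\beta_n}\sum_{j>J}j^{-k}\Bigr].$$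
To bound $R_n$, note that $\sum_{j}j^{-k}\log j=|\zeta'(k)|$. Moreover $J+1>q_{n+1}/(2q_n)$, so by (17)
$$\sum_{j>J}j^{-k}\le c(J+1)^{1-k}\le c\Bigl(\frac{q_{n+1}}{2q_n}\Bigr)^{1-k}=c\,2^{k-1}q_n^{k-1}q_{n+1}^{1-k}.$$
With $0<\log\frac1{\beta_n}\le\log2q_{n+1}$ this gives
$$0\le R_n\le|\zeta'(k)|\,q_n^{-k}+c\,2^{k-1}q_n^{-1}q_{n+1}^{1-k}\log2q_{n+1}.$$
Nothing changes when $J=0$: then the contribution is the empty sum $0$, $R_n=\zeta(k)q_n^{-k}\log\frac1{\beta_n}$, and the bound still holds. This covers the empty block, for which $q_0=q_1=1$ and $J=0$.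

Adding (a), (b), (c), and using $q_n^{-1}\le1$,
$$\Bigl|S_n-\zeta(k)q_n^{-k}\log\frac1{\beta_n}\Bigr|\le(2^k+c\,2^{k-1})\,q_{n+1}^{1-k}\log2q_{n+1}+c\,q_n^{1-k}\log2q_n+|\zeta'(k)|\,q_n^{-k}.$$
By (13) the right side, summed over $n\ge0$, is $O_k(1)$. Since $T_k(x)=\sum_nS_n$, this is (16).

**Step 6: assembling.** Chaining (16), (15) and (14) gives $T_k(x)=\zeta(k)B_k(x)+O_k(1)$, which proves Proposition 3. $\square$

## Differentiability at irrationals and the constant $2\pi\zeta(k)$

**Proof of Theorem 1.** Let $x$ be irrational. By (11), $F_k$ is differentiable at $x$ if and only if $T_k(x)<\infty$, and by Proposition 3 this holds if and only if $B_k(x)<\infty$. In particular this is so for every even $k\ge2$, so the conjecture is true. For $k=2$ no condition on $\log q_{n+4}/q_n^2$ is needed. $\square$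

**Proof of Theorem 2(1).** The existence and value of the limit, and the dichotomy between finite and $+\infty$, are (11), since $2\pi\ell(mx)=-2\pi\log|2\sin\pi mx|$. If $x=p/q$ is rational, then $L(qx)=\infty$, so $T_k(x)=\infty$ and the limit is $+\infty$. If $x$ is irrational, Proposition 3 says that $T_k(x)<\infty$ if and only if $B_k(x)<\infty$. $\square$

**Proof of Theorem 2(2).** Let $x$ be irrational with $B_k(x)<\infty$. By (11), $F_k'(x)=2\pi\sum m^{-k}\ell(mx)$, so Lemma 1 gives
$$|F_k'(x)-2\pi T_k(x)|\le2\pi\sum_mm^{-k}\log2\pi=2\pi\zeta(k)\log2\pi,$$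
and $2\pi T_k(x)=2\pi\zeta(k)B_k(x)+O_k(1)$ by Proposition 3. For optimality, suppose that $F_k'(x)=CB_k(x)+O_k(1)$ also holds, with $C$ depending only on $k$. Then $(C-2\pi\zeta(k))B_k(x)$ is bounded on $\{B_k<\infty\}$. But the numbers $[0;N,1,1,\dots]$ of Example 2 have $\log N\le B_k<\infty$, so $B_k$ is unbounded there and $C=2\pi\zeta(k)$. $\square$

## Logarithmic blow-up at $p/q$

Theorem 2(3) gives the speed at which the slope becomes infinite at a rational.

**Proof of Theorem 2(3).** Let $x=p/q$ in lowest terms and $0<|h|<1/q$. By (6) the difference quotient is $\sum_mm^{-k}A_{m,h}$. We separate the $m$ for which $mx$ is an integer from the others.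

**Step 1: the terms with $q\nmid m$ are bounded.** Here $\|mx\|\ge\frac1q$, so $mx\notin\mathbb Z$ and $L(mx)\le\log q$. The estimate (10) rests only on $mx\notin\mathbb Z$ and Lemmas 1 and 3, so $|A_{m,h}|\le2\pi(\log q+3)$. These terms contribute at most $2\pi\zeta(k)(\log q+3)=O_{k,q}(1)$.

**Step 2: an exact expression for $m=jq$.** Here $mx=jp\in\mathbb Z$, and by the periodicity of $g$ and (4), with $y=mh=jqh$,
$$A_{m,h}=\frac1y\int_0^yg(t)\,dt=\frac{f(y)}y .$$
We claim that for all $y\ne0$
$$\frac{f(y)}y=2\pi\log^+\frac1{|y|}+O(1). \tag{18}$$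
For $0<|y|\le\frac12$, Lemma 1 says that $g$ lies between $2\pi(L-\log2\pi)$ and $2\pi L$ off $\mathbb Z$, and $\frac1y\int_0^yL(t)\,dt=1+\log\frac1{|y|}$. For $|y|>\frac12$, $|f|\le\zeta(2)$ gives $|f(y)/y|\le2\zeta(2)$, while $\log^+\frac1{|y|}\le\log2$. This proves (18).

**Step 3: summing over $j$.** Put $X=\frac1{q|h|}>1$. Then $\log^+\frac1{jq|h|}$ equals $\log\frac1{|h|}-\log(jq)$ for $j\le X$ and vanishes for $j>X$. The $O(1)$ in (18) contributes $O\bigl(\sum_j(jq)^{-k}\bigr)=O_{k,q}(1)$, so the terms $m=jq$ sum to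
$$\frac{2\pi}{q^k}\sum_{j\le X}j^{-k}\Bigl(\log\frac1{|h|}-\log(jq)\Bigr)+O_{k,q}(1).$$
The part with $\log(jq)$ is $O_{k,q}(1)$, because $\sum_jj^{-k}\log(jq)=|\zeta'(k)|+\zeta(k)\log q$. In the other part we complete the sum to all $j\ge1$. By (17) with $N=\lfloor X\rfloor+1>X$,
$$0\le\log\frac1{|h|}\sum_{j>X}j^{-k}\le c\,X^{1-k}\log\frac1{|h|}=c\,(q|h|)^{k-1}\Bigl(\log\frac1{q|h|}+\log q\Bigr)=O_{k,q}(1),$$
since $t^{k-1}\log\frac1t$ is bounded on $(0,1)$. So the terms $m=jq$ sum to $\frac{2\pi\zeta(k)}{q^k}\log\frac1{|h|}+O_{k,q}(1)$, and together with Step 1 this is the claim. $\square$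

For the two rational test points this reads as follows: the slope of $F_k$ grows like $2\pi\zeta(k)\log\frac1{|h|}$ at $0$ and like $2^{-k}\cdot2\pi\zeta(k)\log\frac1{|h|}$ at $\frac12$, up to bounded errors.
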